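\title{Universal subcontraction closed classes of graphs contain all graphs}

\begin{abstract}
A class of graphs is universal if every group is isomorphic to the automorphism group of one of its members. We prove that a universal class closed under subcontractions contains all graphs, finite and infinite. For every infinite cardinal $\lambda$ we construct a simple group of order at most $2^\lambda$ such that every graph with this automorphism group contains a subdivision of the complete graph on $\lambda^+$ vertices. For regular $\lambda$ there is such a group of order $\lambda^+$, which is the least possible order. On the side of graphs the argument is elementary: elements of finite order single out, for each set $Z$ of at most $\lambda$ vertices, one component of the complement of $Z$, and a coherent choice of this kind yields the subdivision. The groups are built by small cancellation over free products.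
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs in this paper are undirected, without loops or multiple edges, and of arbitrary cardinality; classes of graphs are closed under isomorphism. The group $\operatorname{Aut}X$ consists of all permutations of $V(X)$ that preserve adjacency and non-adjacency. A graph $X$ \emph{represents} a group $G$ if $\operatorname{Aut}X\cong G$. A class of graphs is \emph{universal} if its members represent all groups, and \emph{f-universal} if its finite members represent all finite groups. The class of all graphs is universal, by results of Frucht, de Groot \cite{deGroot} and Sabidussi \cite{Sabidussi}. The question is then how far a class can be restricted and remain universal.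

A \emph{contraction} of a graph $X$ onto a graph $Y$ is a surjective map $\pi\colon V(X)\to V(Y)$ such that every fiber $\pi^{-1}(u)$ induces a connected subgraph of $X$, and distinct vertices $u,v$ of $Y$ are adjacent if and only if some vertex of $\pi^{-1}(u)$ is adjacent in $X$ to some vertex of $\pi^{-1}(v)$. A \emph{subcontraction} of $X$ is a subgraph, not necessarily induced, of a contraction of $X$. A class is \emph{subcontraction closed} if it contains every subcontraction of each of its members. Forests form such a class, because a cycle in a contraction lifts to a cycle once its edges are joined by paths inside the fibers. So do the graphs with at most $\lambda$ vertices, for any cardinal $\lambda$.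

A theorem of Babai says that a subcontraction closed class that is f-universal contains all finite graphs. Conjecture~3.2 of \cite{source} is the corresponding statement for arbitrary groups and graphs. We prove it.

\begin{theorem}\label{thm:main}
A subcontraction closed universal class of graphs contains all graphs.
\end{theorem}

The finite theorem makes this the natural guess, but two observations show that a proof needs something else. First, a subcontraction closed class may contain all finite graphs and no infinite connected graph: take the graphs all of whose components are finite. Second, counting gives vertices but no edges. A graph with at most $\lambda$ vertices, $\lambda$ infinite, has at most $2^\lambda$ automorphisms, so a universal class has arbitrarily large members; yet the symmetric group on a set $\Omega$, however large, is represented by the graph on $\Omega$ without edges.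

Let $K_\kappa$ be the complete graph on $\kappa$ vertices. The graphs that do not have $K_\kappa$ as a subcontraction form a subcontraction closed class, since a subcontraction of a subcontraction is a subcontraction (a fiber that is connected in a subgraph is connected in the whole graph, and a composite of contractions is a contraction). So Theorem~\ref{thm:main} asserts, for each $\kappa$, the existence of a single group whose abstract structure forces $K_\kappa$ as a subcontraction of every graph that represents it. We find groups that force more. A \emph{subdivision} of a graph $Z$ is obtained by replacing the edges of $Z$ by finite paths with the same ends, whose inner vertices are new and are not shared between different paths; the vertices of $Z$ are its \emph{branch vertices}. A graph \emph{contains} a subdivision of $Z$ if it has one as a subgraph.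

\begin{theorem}\label{thm:group}
For every infinite cardinal $\lambda$ there is a simple group $G$ of order at most $2^\lambda$ such that every graph $X$ with $\operatorname{Aut}X\cong G$ contains a subdivision of $K_{\lambda^+}$.
\end{theorem}

Because the conclusion is a subdivision, a weaker closure property is enough. Call a class \emph{topologically closed} if it contains $Z$ whenever some member contains a subdivision of $Z$. Every subcontraction closed class is topologically closed (Lemma~\ref{lem:topclosed}).

\begin{theorem}\label{thm:equiv}
For a topologically closed class $\mathcal C$ of graphs, in particular for a subcontraction closed class, the following are equivalent: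
\begin{enumerate}
\item[(a)] $\mathcal C$ is universal;
\item[(b)] $\mathcal C$ represents every simple group;
\item[(c)] $\mathcal C$ contains all graphs.
\end{enumerate}
\end{theorem}

The finite analogue of (a)$\Rightarrow$(c) is false for topologically closed classes. The graphs of maximum degree at most $3$ form a topologically closed class, since a branch vertex of a subdivision of $Z$ has the same degree as in $Z$. This class is f-universal by Frucht's theorem \cite{Frucht}, and it omits $K_5$.

The last result determines how large the groups have to be.

\begin{theorem}\label{thm:sharp}
Let $\lambda$ be an infinite cardinal.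
\begin{enumerate}
\item[(i)] If a topologically closed class represents all simple groups of order at most $2^\lambda$, then it contains all graphs with at most $\lambda^+$ vertices.
\item[(ii)] If $\lambda$ is regular, there is a simple group $G$ of order exactly $\lambda^+$ such that every graph representing $G$ contains a subdivision of $K_{\lambda^+}$. Hence for regular $\lambda$ the simple groups of order $\lambda^+$ suffice in \textup{(i)}.
\item[(iii)] Representing all groups of order at most $\lambda$ does not suffice, even for subcontraction closed classes. Thus for regular $\lambda$ the order $\lambda^+$ in \textup{(ii)} is the least possible, and under the generalized continuum hypothesis the bound $\lambda^+=2^\lambda$ is optimal for every infinite $\lambda$.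
\end{enumerate}
\end{theorem}

All proofs are in ZFC. Section~\ref{sec:reductions} derives the statements about classes from the existence of the groups, and reduces the study of a graph representing a simple group to an action on a connected graph without a fixed vertex. Section~\ref{sec:three} shows the idea on the group of order $3$, which forces a subdivision of $K_3$. Section~\ref{sec:good} isolates a property of groups, called goodness, that forces a subdivision of $K_{\lambda^+}$. Good groups are constructed in Sections~\ref{sec:big} and~\ref{sec:sharp} with the small cancellation criterion of Section~\ref{sec:sc}.

\medskip\noindent\textbf{Conventions.} Throughout, $\lambda$ is an infinite cardinal and $\kappa=\lambda^+$. We use the following facts of cardinal arithmetic. A union of at most $\lambda$ sets of size at most $\lambda$ has size at most $\lambda$. Consequently $\kappa$ is regular: a set of at most $\lambda$ ordinals below $\kappa$ is bounded below $\kappa$, and if a set of size $\kappa$ is covered by at most $\lambda$ sets, one of them contains $\kappa$ of its elements. Every ordinal $\delta<\kappa$ has cardinality at most $\lambda$. Finally $\kappa\le 2^\lambda=(2^\lambda)^\lambda$. An \emph{involution} is a group element of order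 exactly $2$. A set of vertices is \emph{connected} if it induces a connected subgraph, and components, which are nonempty, are treated as sets of vertices.

\section{Two reductions}\label{sec:reductions}

\subsection{From subdivisions to classes of graphs}

\begin{lemma}\label{lem:topclosed}
Every subcontraction closed class is topologically closed.
\end{lemma}

\begin{proof}
Let a member $X$ of the class contain a subdivision of $Z$, with branch vertices $b_z$ $(z\in V(Z))$ and a path $P_e$ for each edge $e$ of $Z$. For each edge $e$ choose one of its ends, and let $T_z$ consist of $b_z$ and the inner vertices of all paths $P_e$ for which $z$ is the chosen end of $e$. The sets $T_z$ are disjoint, and $T_z$ is connected because it is a union of paths ending at $b_z$. If $e=zz'$ and $z$ is the chosen end, then the neighbor of $b_{z'}$ on $P_e$ lies in $T_z$, so $T_z$ and $T_{z'}$ are joined by an edge. Contract each $T_z$ to a vertex and keep all other vertices of $X$ as singleton fibers. The resulting graph contains $Z$ as a subgraph, so $Z$ belongs to the class.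
\end{proof}

Say that a group $G$ \emph{forces} $K_\kappa$ if every graph representing $G$ contains a subdivision of $K_\kappa$.

\begin{lemma}\label{lem:forces}
If a topologically closed class $\mathcal C$ represents a group that forces $K_\kappa$, then $\mathcal C$ contains all graphs with at most $\kappa$ vertices.
\end{lemma}

\begin{proof}
Some $X\in\mathcal C$ contains a subdivision of $K_\kappa$. A graph $Z$ with at most $\kappa$ vertices is a subgraph of $K_\kappa$; keeping only the branch vertices and paths that correspond to vertices and edges of $Z$, we obtain a subdivision of $Z$ in $X$. Hence $Z\in\mathcal C$.
\end{proof}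

\begin{proof}[Proof of Theorems~\ref{thm:main}, \ref{thm:equiv} and \ref{thm:sharp}(i), assuming Theorem~\ref{thm:group}]
Theorem~\ref{thm:sharp}(i) follows from Theorem~\ref{thm:group} and Lemma~\ref{lem:forces}. In Theorem~\ref{thm:equiv}, (a) implies (b) trivially. If (b) holds and $Z$ is a graph, apply Theorem~\ref{thm:sharp}(i) with an infinite $\lambda\ge|V(Z)|$ to get $Z\in\mathcal C$; this is (c). And (c) implies (a) because the class of all graphs is universal. Theorem~\ref{thm:main} is the implication (a)$\Rightarrow$(c) combined with Lemma~\ref{lem:topclosed}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(iii), assuming Theorems~\ref{thm:group} and \ref{thm:sharp}(ii)]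
The class of graphs with at most $\lambda$ vertices is subcontraction closed and omits $K_{\lambda^+}$. It represents all groups of order at most $\lambda$: finite groups are represented by finite graphs \cite{Frucht}, and a group of infinite order $\mu$ is represented by a graph with $\mu$ vertices \cite{Sabidussi}. In particular no group of order at most $\lambda$ forces $K_{\lambda^+}$, so a group that forces $K_{\lambda^+}$ has order at least $\lambda^+$. This order is attained for regular $\lambda$ by (ii), and for every infinite $\lambda$ by Theorem~\ref{thm:group} if $2^\lambda=\lambda^+$.
\end{proof}

The second sentence of Theorem~\ref{thm:sharp}(ii) follows from the first by Lemma~\ref{lem:forces}. It remains to construct simple groups that force $K_\kappa$: one of order at most $2^\lambda$, and one of order $\kappa$ when $\lambda$ is regular.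

\subsection{From representations to actions on connected graphs}

A graph representing $G$ may be disconnected, and it may have vertices fixed by all automorphisms, on which the action of $G$ says nothing. Simplicity removes both obstacles. The point is that $G$ is the \emph{full} automorphism group, so whenever two pieces of the graph can be interchanged independently of the rest, this interchange belongs to $G$.

Recall that the finitary symmetric group $\operatorname{FSym}(\Omega)$ consists of the permutations of $\Omega$ that move only finitely many points. It is generated by the transpositions, it is normal in $\operatorname{Sym}(\Omega)$, and for $|\Omega|\ge2$ the sign is a homomorphism of it onto $\{\pm1\}$.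

\begin{lemma}\label{lem:connected}
Let $X$ be a graph such that $G=\operatorname{Aut}X$ is simple and $|G|>2$. Then $X$ has a nonempty connected induced subgraph $Y$ that is invariant under $G$ and has no vertex fixed by all of $G$.
\end{lemma}

\begin{proof}
Let $F$ be the set of vertices fixed by all of $G$. Since $G\ne1$, the graph $X-F$ is nonempty, and $G$ permutes its components. If every component is invariant, any one of them can be taken for $Y$. We show that the other case does not occur.

Suppose that $G$ moves some component, and let $\Omega$ be its orbit, so $|\Omega|\ge2$. Let $C_1\ne C_2$ be in $\Omega$, say $C_2=gC_1$. Define $\tau$ to be $g$ on $C_1$, $g^{-1}$ on $C_2$, and the identity elsewhere; then $\tau^2=1$. An edge of $X$ that meets $C_1$ has its other end in $C_1\cup F$, and $\tau$ agrees with $g$ on $C_1\cup F$, so $\tau$ maps this edge to an edge. The same holds for $C_2$ with $g^{-1}$ in place of $g$, and all other edges are fixed. Since $\tau=\tau^{-1}$, it follows that $\tau\in G$. On $\Omega$ it induces the transposition $(C_1\,C_2)$.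

Thus the image $P$ of $G\to\operatorname{Sym}(\Omega)$ contains all transpositions and hence $\operatorname{FSym}(\Omega)$. The kernel of this map is a normal subgroup other than $G$, so it is trivial and $P\cong G$ is simple. As $\operatorname{FSym}(\Omega)$ is a nontrivial normal subgroup of $P$, it equals $P$. The kernel of the sign on $P$ is a proper normal subgroup, so it is trivial and $|P|=2$. This contradicts $|G|>2$.
\end{proof}

Both hypotheses are needed: the graph without edges on $\Omega$, $|\Omega|\ge2$, represents $\operatorname{Sym}(\Omega)$ and has no such subgraph $Y$; this group is simple of order $2$ if $|\Omega|=2$ and is not simple otherwise.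

\section{The group of order three forces a cycle}\label{sec:three}

A subdivision of $K_3$ is a cycle. The following statement is therefore a miniature of Theorem~\ref{thm:group}; it shows that forests do not form a universal class.

\begin{proposition}\label{prop:three}
Every graph that represents the group of order $3$ contains a cycle.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:connected}, the group $G=\{1,f,f^{-1}\}$ acts on a connected subgraph $Y$ in which $f$ fixes no vertex. Suppose that $Y$ is a tree. For vertices $u,v$ let $[u,v]$ be the path between them.

We first show that for every vertex $s$ the vertices $fs$ and $f^{-1}s$ lie in the same component of $Y-s$. If not, the walk formed by $[f^{-1}s,s]$ and $[s,fs]$ does not turn back at $s$. Applying $f$ and $f^2$, we see that the walk formed by $[s,fs]$, $[fs,f^2s]$ and $[f^2s,f^3s]$ does not turn back at $fs$ or at $f^2s$. In a tree a walk that never turns back is a path, so $f^3s\neq s$, contradicting $f^3=1$.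

So each vertex $s$ has a preferred component of $Y-s$, the one into which both nontrivial elements send $s$. Choose $s$ so that the distance $d\ge 1$ from $s$ to $fs$ is minimal, and let $s'$ be the neighbor of $s$ in the preferred component. Then $s'$ is the second vertex of $[s,fs]$ and of $[s,f^{-1}s]$. Applying $f$ to the latter path, we see that $fs'$ is the second vertex of $[fs,s]$. If $d\ge2$, the distance from $s'$ to $fs'$ is $d-2$, against the choice of $s$. If $d=1$, then $s'=fs$ and $fs'=s$, so $f^2s=s$ and $f=(f^2)^2$ fixes $s$. Both cases are impossible.
\end{proof}

The proof has two parts: finite order produces a preferred direction at every vertex, and a system of directions is incompatible with a graph that is easy to separate. To force $K_\kappa$ we need a preferred component of $Y-S$ for sets $S$ of up to $\lambda$ vertices, and two difficulties arise. The group must contain elements that move $S$ completely off itself. And these elements must agree on the component, which is no longer automatic when there are more of them than $f$ and $f^{-1}$.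

\begin{example}\label{ex:line}
Let $Y$ be the two-way infinite path with vertex set $\mathbb Z$, and let $s=0$. The translation $f\colon i\mapsto i+1$ has infinite order, and it sends $s$ to the right while $f^{-1}$ sends $s$ to the left. The reflections $t_a\colon i\mapsto a-i$ are involutions, but $t_1$ sends $s$ to the right and $t_{-1}$ sends it to the left. Here $t_at_b\colon i\mapsto i+a-b$ has infinite order for $a\neq b$. So it is not enough that two elements have finite order; we shall see that it is enough if their quotient has finite order as well.
\end{example}

\section{Good groups force large subdivisions}\label{sec:good}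

\subsection{The definition}

If $G$ acts on a graph without a vertex fixed by all of $G$, then the elements that fail to move a set $S$ off itself are those with $fs=s'$ for some $s,s'\in S$. For given $s,s'$ they form a left coset of the stabilizer of $s$, which is a proper subgroup, or the empty set. We have no control over the stabilizers, so we guard against all proper subgroups.

\begin{definition}\label{def:good}
A subset of a group $G$ is \emph{small} if it is contained in a union of at most $\lambda$ left cosets of proper subgroups of $G$. The group $G$ is \emph{good} if
\begin{enumerate}
\item[(G1)] $G$ is simple, and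
\item[(G2)] $G$ contains an involution, and for every small set $E\subseteq G$ and all involutions $t,t'\in G$ there is an involution $x\in G\setminus E$ such that $tx$ and $t'x$ have finite order.
\end{enumerate}
\end{definition}

Both notions depend on $\lambda$. Left translates of small sets are small, and so are unions of at most $\lambda$ small sets. In a nontrivial group every set of at most $\lambda$ elements is small, being a union of cosets of the trivial subgroup; hence (G2) implies $|G|\ge\kappa$. The involution $x$ in (G2) serves as a mediator between $t$ and $t'$, whose own product may have infinite order.

\begin{proposition}\label{prop:action}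
Let a group $G$ satisfying \textup{(G2)} act by automorphisms on a nonempty connected graph $Y$ with no vertex fixed by all of $G$. Then $Y$ contains a subdivision of $K_\kappa$.
\end{proposition}

Together with Lemma~\ref{lem:connected}, which is the only place where (G1) is used, this gives the statement we need.

\begin{corollary}\label{cor:good}
Every good group forces $K_\kappa$.
\end{corollary}

We prove Proposition~\ref{prop:action} in the order suggested by Section~\ref{sec:three}: first the group chooses components, then the choice yields a subdivision.

\subsection{Elements of finite order choose a component}

Let a group $G$ act on a connected graph $Y$, and let $S$ be a nonempty connected set of vertices. Put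
\[
E_S=\{f\in G: fS\cap S\ne\emptyset\}.
\]
Then $E_S^{-1}=E_S$, since $fS\cap S=f(S\cap f^{-1}S)$. For $f\notin E_S$ the set $fS$ is connected and disjoint from $S$, so it lies in a unique component of $Y-S$, which we denote by $c_S(f)$. Two facts are used repeatedly. A connected set that is disjoint from $S$ and meets a component $C$ of $Y-S$ is contained in $C$. And $C\cup S$ is connected, because $C$ and $S$ are connected and $C$ has a neighbor in $S$, the graph $Y$ being connected. The second fact is the reason for working with connected sets $S$.

\begin{lemma}\label{lem:one}
If $f\notin E_S$ has finite order, then $c_S(f)=c_S(f^{-1})$.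
\end{lemma}

\begin{proof}
Suppose that $C=c_S(f)$ and $D=c_S(f^{-1})$ are different. We show that $f$ maps $C$ properly into itself. From $f^{-1}S\subseteq D$ we get $S\subseteq fD$, and $fD$ is disjoint from $fC$; so $fC\cap S=\emptyset$. The set $f(C\cup S)=fC\cup fS$ is therefore connected and disjoint from $S$, and it contains $fS\subseteq C$. Hence it lies in $C$. As $fC$ is disjoint from the nonempty set $fS$, we obtain $fC\subseteq C\setminus fS\subsetneq C$. By induction $f^rC\subseteq fC\subsetneq C$ for all $r\ge1$, so no positive power of $f$ is the identity.
\end{proof}

\begin{lemma}\label{lem:two}
If $f$, $g$ and $f^{-1}g$ lie outside $E_S$ and have finite order, then $c_S(f)=c_S(g)$.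
\end{lemma}

\begin{proof}
Suppose that $C=c_S(f)$ and $D=c_S(g)$ are different. We compute $c_S(f^{-1}g)$. The set $f^{-1}(D\cup S)$ is connected. It is disjoint from $S$, because $fS\subseteq C$ is disjoint from $D\cup S$. It contains $f^{-1}S$, which lies in $C$ by Lemma~\ref{lem:one}. Hence $f^{-1}(D\cup S)\subseteq C$. Since $gS\subseteq D$, this gives $f^{-1}gS\subseteq C$, that is, $c_S(f^{-1}g)=C$. The hypotheses are symmetric in $f$ and $g$, so also $c_S(g^{-1}f)=D$. Lemma~\ref{lem:one} applied to $f^{-1}g$ now gives $C=D$.
\end{proof}

\begin{definition}\label{def:direction}
A \emph{direction} in a graph $Y$ is a function $\beta$ that assigns to every $Z\subseteq V(Y)$ with $|Z|\le\lambda$ a component $\beta(Z)$ of $Y-Z$, such that $\beta(Z')\subseteq\beta(Z)$ whenever $Z\subseteq Z'$.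
\end{definition}

\begin{lemma}\label{lem:direction}
Under the hypotheses of Proposition~\ref{prop:action}, the graph $Y$ has a direction.
\end{lemma}

\begin{proof}
Call $S\subseteq V(Y)$ a \emph{patch} if $S$ is nonempty and connected and $|S|\le\lambda$. Every set $Z$ of at most $\lambda$ vertices lies in a patch, namely in a union of finite paths from one fixed vertex to the vertices of $Z$. We define $\beta$ on patches first.

Let $S$ be a patch. Then $E_S$ is the union of the sets $\{f:fs=s'\}$ over the at most $\lambda$ pairs $s,s'\in S$. Each of them is empty or a left coset of the stabilizer of $s$, which is proper because $G$ does not fix $s$. So $E_S$ is small, and by (G2) there are involutions outside $E_S$. We claim that $c_S(t)$ is the same for all involutions $t\notin E_S$. Let $t,t'$ be two of them. The set $E_S\cup tE_S\cup t'E_S$ is small, so (G2) provides an involution $x$ outside it with $tx$ and $t'x$ of finite order. From $x\notin tE_S$ we get $t^{-1}x\notin E_S$, and $t^{-1}x=tx$ has finite order. Lemma~\ref{lem:two} gives $c_S(t)=c_S(x)$, and in the same way $c_S(t')=c_S(x)$. This proves the claim; let $\beta(S)$ be the common component.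

Let $S\subseteq S'$ be patches, and let $t\notin E_{S'}$ be an involution. Then $t\notin E_S$, since $E_S\subseteq E_{S'}$. We have $tS\subseteq\beta(S)$ and $tS\subseteq tS'\subseteq\beta(S')$. So the connected set $\beta(S')$, which is disjoint from $S$, meets $\beta(S)$, and therefore $\beta(S')\subseteq\beta(S)$.

Now let $Z$ be any set of at most $\lambda$ vertices. Choose a patch $S\supseteq Z$ and let $\beta(Z)$ be the component of $Y-Z$ that contains $\beta(S)$. This does not depend on $S$: if $S_1,S_2\supseteq Z$ are patches, take a patch $S_3\supseteq S_1\cup S_2$; then $\emptyset\neq\beta(S_3)\subseteq\beta(S_1)\cap\beta(S_2)$, so $\beta(S_1)$ and $\beta(S_2)$ lie in the same component of $Y-Z$. If $Z$ is a patch, the choice $S=Z$ shows that the two definitions agree. Finally let $Z\subseteq Z'$ have size at most $\lambda$, and take a patch $S\supseteq Z'$. Then $\beta(S)\subseteq\beta(Z)\cap\beta(Z')$, so the connected set $\beta(Z')$, which is disjoint from $Z$, meets $\beta(Z)$ and is contained in it.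
\end{proof}

\subsection{A direction yields a subdivision}

The group plays no further role. The branch vertices of a subdivision of $K_\kappa$ cannot be separated from one another by $\lambda$ other vertices. A direction suggests where to look for such vertices: among those that cannot be separated from the direction itself.

\begin{lemma}\label{lem:subdivision}
A graph $Y$ with a direction $\beta$ contains a subdivision of $K_\kappa$.
\end{lemma}

\begin{proof}
Let
\[
B=\{v\in V(Y): v\in\beta(Z)\text{ for every }Z\subseteq V(Y)\setminus\{v\}\text{ with }|Z|\le\lambda\}.
\]

\emph{Step 1: $|B|\ge\kappa$.} Suppose that $|B|\le\lambda$. For each $v\notin B$ fix a set $Z_v$ with $v\notin Z_v$, $|Z_v|\le\lambda$ and $v\notin\beta(Z_v)$. Then $v$ lies in a component of $Y-Z_v$ other than $\beta(Z_v)$, so $v$ has no neighbor in $\beta(Z_v)$. The plan is to build a set $Z\supseteq B$ that contains $Z_v$ along with each of its elements $v\notin B$; then only vertices of $B$ can border $\beta(Z)$. Let $C=\beta(B)$, pick $x\in C$, and put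
\[
Z^0=B\cup\{x\},\qquad Z^{r+1}=Z^r\cup\bigcup\{Z_v: v\in Z^r\setminus B\},\qquad Z=\bigcup_{r<\omega}Z^r .
\]
Each $Z^r$ has size at most $\lambda$, and so has $Z$ because $\lambda$ is infinite. Let $D=\beta(Z)$. If $v\in Z\setminus B$, then $Z_v\subseteq Z$, so $D\subseteq\beta(Z_v)$ and $v$ has no neighbor in $D$. Since $D$ is a component of $Y-Z$, every vertex outside $D$ with a neighbor in $D$ lies in $Z$, and by the previous sentence it lies in $B$. On the other hand $\emptyset\ne D\subseteq C$ because $B\subseteq Z$, and $x\in C\setminus D$ because $x\in Z$. As $C$ is connected, some vertex of $C\setminus D$ has a neighbor in $D$. This vertex lies in $C\cap B$, which is empty.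

\emph{Step 2: the subdivision.} Let $b\neq b'$ be in $B$ and let $Z\subseteq V(Y)\setminus\{b,b'\}$ have size at most $\lambda$. Then $b$ and $b'$ both lie in the connected set $\beta(Z)$, so they are joined by a path that avoids $Z$. We choose vertices $b_\delta\in B$ and paths $P_{\gamma\delta}$ from $b_\gamma$ to $b_\delta$ $(\gamma<\delta<\kappa)$ by recursion on $\delta$. At stage $\delta$ at most $\lambda$ vertices and finite paths have been chosen, so at most $\lambda$ vertices are in use, and by Step~1 there is an unused vertex $b_\delta\in B$. Then, for $\gamma<\delta$ in increasing order, let $P_{\gamma\delta}$ be a path from $b_\gamma$ to $b_\delta$ that avoids all vertices used so far, including those on the paths $P_{\gamma'\delta}$ with $\gamma'<\gamma$, other than $b_\gamma$ and $b_\delta$; these are again at most $\lambda$ vertices. An inner vertex of $P_{\gamma\delta}$ is unused when this path is chosen, and all later branch vertices and paths avoid it. So the $b_\delta$ and the $P_{\gamma\delta}$ form a subdivision of $K_\kappa$.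
\end{proof}

Lemmas~\ref{lem:direction} and~\ref{lem:subdivision} prove Proposition~\ref{prop:action}, and with it Corollary~\ref{cor:good}. It remains to construct good groups.

\section{A small cancellation criterion}\label{sec:sc}

We shall enlarge a group by adjoining new involutions subject to many relations, and we need to know that the old group embeds in the new one. Small cancellation theory over free products guarantees this when different relators have only short common parts. We recall the terminology and the main theorem from \cite[Ch.~V, \S9]{LS}, for a free product of two factors, and derive a criterion that refers only to literal coincidences of syllables.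

\subsection{Free products and the condition $C'(\mu)$}

Let $F=A*B$ with $A,B\ne1$. Every element $w\neq 1$ of $F$ has a unique \emph{normal form} $w=y_1\cdots y_r$, where the \emph{syllables} $y_i$ are nontrivial elements lying alternately in $A$ and $B$. Its \emph{length} is $|w|=r$, and $|1|=0$. A product $uv$ is \emph{semi-reduced} if the last syllable of $u$ does not cancel against the first syllable of $v$; the two may lie in the same factor and consolidate into one syllable. In a semi-reduced product $uv$ the first $|u|-1$ syllables are those of $u$, and $|uv|\ge|u|$. A product is in \emph{reduced form} if there is neither cancellation nor consolidation, so that lengths add.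

An element with normal form $y_1\cdots y_r$, $r\ge2$, is \emph{cyclically reduced} if $y_1$ and $y_r$ lie in different factors, and \emph{weakly cyclically reduced} if $y_r\ne y_1^{-1}$. We use the standard description of conjugacy in free products: a cyclically reduced element of length at least $2$ is not conjugate to an element of length at most $1$, and two conjugate cyclically reduced elements have normal forms that are cyclic permutations of each other.

A set $R\subseteq F$ is \emph{symmetrized} if its elements are weakly cyclically reduced and it contains all weakly cyclically reduced conjugates of $r^{\pm1}$ for $r\in R$. An element $c$ is a \emph{piece} if there are distinct $r_1,r_2\in R$ with semi-reduced factorizations $r_1=cc_1$, $r_2=cc_2$. The set $R$ satisfies $C'(\mu)$ if $|r|>1/\mu$ for all $r\in R$, and $|c|<\mu|r|$ whenever $r=cb\in R$ is semi-reduced and $c$ is a piece.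

\begin{theorem}[{\cite[Theorem~V.9.3]{LS}}]\label{thm:LS}
Let $R\subseteq F$ be symmetrized and satisfy $C'(\mu)$ with $\mu\le1/6$. If $w\ne1$ lies in the normal closure of $R$, then $w=usv$ in reduced form, where some $r\in R$ has a reduced form $r=sv'$ with $|s|>(1-3\mu)|r|$.
\end{theorem}

\subsection{The criterion}

A cyclically reduced element $W=y_1\cdots y_L$ has even length, and it gives a \emph{cyclic sequence} $(y_i)_{i\in\mathbb Z/L}$ of syllables. The cyclic sequence of $W^{-1}$ is obtained by reversing the order and inverting each syllable. A \emph{window} is a block of consecutive terms of a cyclic sequence.

\begin{lemma}\label{lem:sc}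
Let $\mathcal W\subseteq F=A*B$ be a set of cyclically reduced elements, all of the same length $L$. Let $q\ge1$ satisfy $10(q+1)<L$, and assume:
\begin{enumerate}
\item[$(\dagger)$] if the cyclic sequences $y,y'$ of $W,W'\in\mathcal W\cup\mathcal W^{-1}$ satisfy $y_{i+l}=y'_{i'+l}$ for $0\le l<q$, then $y_{i+l}=y'_{i'+l}$ for all $l$.
\end{enumerate}
Then every nontrivial element of the normal closure $N$ of $\mathcal W$ has length greater than $L/2>2$. In particular $A$ and $B$ embed in $F/N$, and the image of $B\setminus\{1\}$ is disjoint from the image of $A$.
\end{lemma}

Condition $(\dagger)$ includes the case $W=W'$ with $i\ne i'$. It permits periodic relators such as $(tx)^{L/2}$, where a shift by $2$ reproduces the whole sequence.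

\begin{proof}
Let $W$ be cyclically reduced of length $L$. We claim that its weakly cyclically reduced conjugates are exactly the elements
\begin{equation}\label{eq:conj}
z\,y_2\cdots y_L\,(y_1z^{-1}),
\end{equation}
where $y_1\cdots y_L$ is a cyclic permutation of the normal form of $W$ and $z\ne1$ lies in the factor of $y_1$. The element \eqref{eq:conj} is the conjugate of $y_2\cdots y_Ly_1$ by $z$. If $z=y_1$, it is the cyclically reduced element $y_1\cdots y_L$. Otherwise it has the $L+1$ displayed syllables, and the last one, $y_1z^{-1}$, differs from $z^{-1}$. Conversely, let $r$ be a weakly cyclically reduced conjugate of $W$. If its first and last syllables lie in different factors, then $r$ is a cyclic permutation of $W$. Otherwise $r$ has normal form $zu z'$ with $u\neq 1$, with $z,z'$ in the same factor and $z'z\ne1$. The first and last syllables of $u$ lie in the other factor, so $z^{-1}rz=u\,(z'z)$ is cyclically reduced and hence a cyclic permutation of $W$. Writing it as $y_2\cdots y_Ly_1$, we get $u=y_2\cdots y_L$ and $z'=y_1z^{-1}$.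

Let $R$ be the set of all weakly cyclically reduced conjugates of elements of $\mathcal W\cup\mathcal W^{-1}$. It is symmetrized, its normal closure is $N$, and its elements have length $L$ or $L+1$. Let $c$ be a piece of length $p$, with semi-reduced factorizations $r_1=cc_1$, $r_2=cc_2$ and $r_1\ne r_2$. Write $r_1$ and $r_2$ in the form \eqref{eq:conj}, with data $y,z$ and $y',z'$. The first $p-1$ syllables of $r_1$ and $r_2$ are those of $c$, and $p-1\le L$ since $p\le|r_1|\le L+1$. Suppose that $p-2\ge q$. Then $z=z'$ and $y_l=y'_l$ for $2\le l\le p-1$, which is a window of length at least $q$. By $(\dagger)$, $y_l=y'_l$ for all $l$, and so $r_1=r_2$, a contradiction. Hence every piece has length at most $q+1<L/10\le|r|/10$ for all $r\in R$. Also $|r|\ge L>20$. So $R$ satisfies $C'(1/10)$, and by Theorem~\ref{thm:LS} every nontrivial element of $N$ has length greater than $\frac7{10}L$.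

For the last assertion, $N$ contains no nontrivial element of $A$ or $B$, and no element $a^{-1}b$ with $a\in A$, $1\ne b\in B$, since these are nontrivial of length at most $2$.
\end{proof}

\subsection{The word $w$}

Fix $m=100$ and the word
\[
w(a,b)=ab\cdot ab^2\cdot ab^3\cdots ab^m,
\]
which has $n=m+\frac{m(m+1)}2=5150$ letters. Read cyclically, $w$ has no two adjacent letters $a$, and its maximal runs of $b$ have the lengths $1,2,\dots,m$ in this cyclic order, each length occurring once. One complete run therefore tells the position in $w$. Two consecutive complete runs tell the direction of reading, by the following remark.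

\begin{enumerate}
\item[(O)] Arrange $m$ consecutive integers cyclically in increasing order. Two successive terms $s,s'$ satisfy $s'-s\equiv1\pmod m$ when the arrangement is read forward and $s'-s\equiv-1\pmod m$ when it is read backward. Since $m\ge3$, no pair $(s,s')$ occurs in both readings.
\end{enumerate}

For three integers the pairs are $(1,2),(2,3),(3,1)$ forward and $(3,2),(2,1),(1,3)$ backward, whereas for two integers both readings give $(1,2),(2,1)$. A window that shows two complete runs has length linear in $m$, while $w$ has length quadratic in $m$; the value $m=100$ is large enough for the inequality $10(q+1)<L$ in both applications below.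

\section{A good group of order at most $2^\lambda$}\label{sec:big}

\subsection{Tasks and solutions}

Condition (G2) asks for an involution outside given cosets of proper subgroups $H_i$ of $G$. The difficulty is that these are subgroups of the group under construction, so they are not available at any intermediate stage. The way around is to represent each coset by two elements. Write the coset as $g^{-1}H$ and choose $k\notin H$. If elements $x,x'$ satisfy $w(gx,gx')=k$, then they cannot both lie in $g^{-1}H$, for otherwise $gx,gx'\in H$ and $k\in H$. This relation mentions only $g$ and $k$. If we have $\kappa$ involutions, every two of which satisfy the relations for all of $\lambda$ given pairs $(g,k)$, then each of the corresponding cosets contains at most one of them, and some involution escapes all the cosets.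

\begin{definition}\label{def:task}
A \emph{task} in a group $H$ consists of a set $\Gamma\subseteq H\setminus\{1\}$, elements $k_g\in H\setminus\{g\}$ for $g\in\Gamma$, and two involutions $t_1,t_2\in H$. Its \emph{size} is $|\Gamma|$. A \emph{solution} of the task in a group $H'\ge H$ is a family of distinct involutions $x_j\in H'$ $(j<\kappa)$ such that
\begin{enumerate}
\item[(S1)] $w(gx_j,gx_{j'})=k_g$ for all $g\in\Gamma$ and $j<j'<\kappa$;
\item[(S2)] $(t_\nu x_j)^n=1$ for $\nu=1,2$ and all $j<\kappa$.
\end{enumerate}
\end{definition}

A task in $H$ is a task in every group containing $H$, and a solution in $H'$ is a solution in every group containing $H'$. A task prescribes only one value $k_g$ for each $g$, as it must, since (S1) determines $k_g$. The condition $k_g\ne g$ and the exponent $n$ in (S2) make all relators cyclically reduced of the same length. A short word would not do in place of $w$: the relations $gx_0gx_1=k=gx_0gx_2$ give $x_1=x_2$.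

\begin{lemma}\label{lem:taskgood}
Let $G$ be a group that contains an involution. If every task of size at most $\lambda$ in $G$ has a solution in $G$, then $G$ is good.
\end{lemma}

\begin{proof}
(G1) Suppose that $M$ is a normal subgroup with $1\ne M\ne G$. Pick $u\in M\setminus\{1\}$ and $g_1\in G\setminus M$, and put $g_2=g_1u$. Then $g_1\neq g_2$, and both are nontrivial because they lie outside $M$. Consider the task with $\Gamma=\{g_1,g_2\}$, $k_{g_1}=1\ne g_1$, $k_{g_2}=g_1\neq g_2$ and arbitrary involutions $t_1,t_2$. A solution gives $w(g_1x_0,g_1x_1)=1$ and $w(g_2x_0,g_2x_1)=g_1$. The left-hand sides are congruent modulo $M$, so $g_1\in M$, a contradiction.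

(G2) Let $E\subseteq\bigcup_{i\in I}a_iH_i$ with $|I|\le\lambda$ and all $H_i$ proper, and let $t,t'$ be involutions. To form a task we need different representatives for different indices, and this is possible only when the cosets are large; the other cosets are dealt with by counting. Let $D$ be the union of the cosets $a_iH_i$ with $|H_i|\le\lambda$, so $|D|\le\lambda$, and let $I'=\{i\in I:|H_i|\ge\kappa\}$. By recursion along a well-ordering of $I'$ choose distinct nontrivial elements $g_i$ $(i\in I')$ with $g_i^{-1}\in a_iH_i$; at each step at most $\lambda$ of the at least $\kappa$ candidates are excluded. Choose $k_{g_i}\in G\setminus H_i$ with $k_{g_i}\ne g_i$; this is possible because $G\setminus H_i$ contains a coset of $H_i$ and so has more than one element. Let $(x_j)_{j<\kappa}$ be a solution of the task given by $\Gamma=\{g_i:i\in I'\}$, the elements $k_{g_i}$, and $t,t'$. For $i\in I'$ the coset $a_iH_i=g_i^{-1}H_i$ contains at most one $x_j$: if $x_j,x_{j'}\in g_i^{-1}H_i$ with $j<j'$, then $k_{g_i}=w(g_ix_j,g_ix_{j'})\in H_i$ by (S1). So $\bigcup_{i\in I}a_iH_i$ contains at most $\lambda$ of the $\kappa$ distinct elements $x_j$. Some $x_j$ lies outside $E$, and $tx_j$, $t'x_j$ have finite order by (S2).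
\end{proof}

\subsection{Solving one task}

\begin{lemma}\label{lem:solve}
Every task in a group $H$ has a solution $(x_j)_{j<\kappa}$ in some group $H'\ge H$ that is generated by $H$ and the $x_j$.
\end{lemma}

\begin{proof}
Let $B$ be an elementary abelian $2$-group with basis $(x_j)_{j<\kappa}$, and let $F=H*B$. Let $\mathcal W$ consist of the elements
\[
R_{gjj'}=k_g^{-1}\,w(gx_j,gx_{j'})=h_g\,x_{(1)}\,g\,x_{(2)}\,g\cdots g\,x_{(n)}\qquad(g\in\Gamma,\ j<j'<\kappa),
\]
where $h_g=k_g^{-1}g\ne1$ and $x_{(s)}$ is $x_j$ or $x_{j'}$ according as the $s$-th letter of $w$ is $a$ or $b$, together with the elements
\[
Q_{\nu j}=(t_\nu x_j)^n\qquad(\nu=1,2,\ j<\kappa).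
\]
All are cyclically reduced of length $L=2n=10300$. We verify $(\dagger)$ with $q=6m+7=607$; here $10(q+1)=6080<L$. Since syllables alternate between the factors, a window of length $q$ contains at least $3m+3$ syllables from each factor. As the $x_j$ are involutions, the $B$-syllables of $W^{-1}$ are those of $W$ in reverse order. Let $W,W'\in\mathcal W\cup\mathcal W^{-1}$ share a window of length $q$. If the whole sequences agree in the aligned position, the same is true for $W^{-1}$ and $W'^{-1}$, and conversely; so we may replace both elements by their inverses and assume $W\in\mathcal W$.

\emph{Both are of type $Q^{\pm1}$.} The cyclic sequence of $Q_{\nu j}$ alternates between $t_\nu$ and $x_j$, and so does that of $Q_{\nu j}^{-1}=(x_jt_\nu)^n$. Two consecutive syllables determine the whole aligned sequence.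

\emph{One is of type $R^{\pm1}$, the other of type $Q^{\pm1}$.} All $B$-syllables of $Q_{\nu j}^{\pm1}$ are equal, whereas at most $m$ successive $B$-syllables of $R_{gjj'}^{\pm1}$ are equal, because $x_j\neq x_{j'}$. As $3m+3>m$, this case does not occur.

\emph{Both are of type $R^{\pm1}$.} Let $W=R_{gjj'}$ and $W'=R_{g'll'}^{\varepsilon}$ with $\varepsilon=\pm1$. In the cyclic word $w$ each run of $b$ has length at most $m$, so among any $3(m+1)$ consecutive letters there are three letters $a$, and hence a block $ab^sab^{s'}a$, where $s,s'$ are successive run lengths read forward. So the $B$-syllables in the window include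
\[
x_j,\ \underbrace{x_{j'},\dots,x_{j'}}_{s},\ x_j,\ \underbrace{x_{j'},\dots,x_{j'}}_{s'},\ x_j
\]
in succession. In $W'$ the $B$-syllables are $x_l$ and $x_{l'}$, and $x_l$ never occurs twice in succession. Since $s\neq s'$, one of $s,s'$ is at least $2$, so $x_{j'}=x_{l'}$, and then $x_j=x_l$. Thus $j=l$ and $j'=l'$, and $s,s'$ are the lengths of two successive complete runs of $x_{l'}$ in $W'$. These are read forward if $\varepsilon=1$ and backward if $\varepsilon=-1$, so (O) gives $\varepsilon=1$. The run length $s$ occurs only once in $w$, so the window occupies the same positions in $W$ and in $W'$. It contains an $H$-syllable at a position other than the first, and this syllable is $g$ in $W$ and $g'$ in $W'$. Hence $g=g'$ and $W=W'$, and the aligned sequences are identical.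

By Lemma~\ref{lem:sc}, $H$ and $B$ embed in $H'=F/N$, where $N$ is the normal closure of $\mathcal W$. The images of the $x_j$ are distinct involutions, and (S1), (S2) hold by construction.
\end{proof}

\subsection{Solving all tasks}

\begin{proposition}\label{prop:big}
There is a good group of order at most $2^\lambda$.
\end{proposition}

\begin{proof}
We build an increasing chain of groups $G_\alpha$ $(\alpha<\kappa)$ of order at most $2^\lambda$. Let $G_0$ have order $2$, and take unions at limit ordinals. Given $G_\alpha$, note that a task of size at most $\lambda$ in $G_\alpha$ is determined by a set of at most $\lambda$ pairs $(g,k_g)$ and two involutions, so there are at most $(2^\lambda)^\lambda=2^\lambda$ such tasks. Well-order them in type at most $2^\lambda$ and treat them one after another, applying Lemma~\ref{lem:solve} to the group obtained so far and taking unions at limit steps; let $G_{\alpha+1}$ be the resulting group. It is generated by $G_\alpha$ and at most $2^\lambda\cdot\kappa=2^\lambda$ further elements, so $|G_{\alpha+1}|\le2^\lambda$. Unions of at most $\kappa\le 2^\lambda$ groups of order at most $2^\lambda$ have order at most $2^\lambda$; this applies to the limit stages and to $G=\bigcup_{\alpha<\kappa}G_\alpha$.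

A task of size at most $\lambda$ in $G$ involves at most $\lambda$ elements. Since $\kappa$ is regular, they all lie in some $G_\alpha$, so the task has a solution in $G_{\alpha+1}\le G$. By Lemma~\ref{lem:taskgood}, $G$ is good.
\end{proof}

Theorem~\ref{thm:group} follows from Proposition~\ref{prop:big} and Corollary~\ref{cor:good}. By Section~\ref{sec:reductions}, Theorems~\ref{thm:main}, \ref{thm:equiv} and~\ref{thm:sharp}(i) are proved.

\section{A good group of order $\lambda^+$ for regular $\lambda$}\label{sec:sharp}

The construction above spends a new family of involutions on each task, and already a group of order $\lambda$ may have $2^\lambda$ tasks. To obtain order $\kappa$ we use a single sequence of involutions $x_\alpha$ $(\alpha<\kappa)$, adjoined one at a time. If all of them lay in a union of $\lambda$ cosets, then $\kappa$ of them would lie in one coset $g^{-1}H$, and to reach a contradiction we need only one pair $\beta<\alpha$ among these with $w(gx_\beta,gx_\alpha)\notin H$. So each pair $\beta<\alpha$ will receive one instruction that prescribes the values $w(gx_\beta,gx_\alpha)$, and every instruction must be carried out by some pair in every subset of $\kappa$ of size $\kappa$. A coloring of pairs with this property is provided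 by the following theorem, which is the only place where the regularity of $\lambda$ is used. For a set $J$ let $[J]^2$ be the set of its two-element subsets.

\begin{theorem}[Todor\v{c}evi\'c \cite{Tod}]\label{thm:tod}
If $\lambda$ is regular, then $\lambda^+\not\to[\lambda^+]^2_{\lambda^+}$; that is, there is a map $[\kappa]^2\to\kappa$ that takes every value on $[J]^2$ for every $J\subseteq\kappa$ with $|J|=\kappa$.
\end{theorem}

Replacing all values $\ge\lambda$ by $0$, we obtain $e\colon[\kappa]^2\to\lambda$ that takes every value $\zeta<\lambda$ on $[J]^2$ for every $J\subseteq\kappa$ with $|J|=\kappa$. We write $e(\beta,\alpha)$ for $e(\{\beta,\alpha\})$ when $\beta<\alpha$.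

\begin{proposition}\label{prop:sharp}
If $\lambda$ is regular, there is a good group of order $\kappa=\lambda^+$.
\end{proposition}

With Corollary~\ref{cor:good} this gives Theorem~\ref{thm:sharp}(ii), and then (iii) by Section~\ref{sec:reductions}. The proof occupies the rest of this section.

\subsection{The construction}

We build an increasing chain of groups $G_\alpha$ $(\alpha<\kappa)$ of order at most $\lambda$, with $|G_0|=2$, unions at limit ordinals, and $G_{\alpha+1}=\langle G_\alpha,x_\alpha\rangle$ for an involution $x_\alpha\notin G_\alpha$. The bound on the order is preserved, since each $\alpha<\kappa$ has cardinality at most $\lambda$. The $x_\alpha$ are distinct: if $\beta<\beta'$, then $x_\beta\in G_{\beta+1}\le G_{\beta'}$ and $x_{\beta'}\notin G_{\beta'}$.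

As soon as $G_\beta$ is defined, fix a surjection $p_\beta\colon\lambda\to G_\beta\times G_\beta$. The instruction for a pair $\beta<\alpha$ is $p_\beta(e(\beta,\alpha))=(k,u)$, and it defines a map $\varphi_{\beta\alpha}\colon G_\beta\to G_\beta$ by
\[
\varphi_{\beta\alpha}(g)=k\quad(g\ne u),\qquad \varphi_{\beta\alpha}(u)=1 .
\]
The exceptional element $u$ is needed for simplicity, where two elements must receive different values.

Let $G_\alpha$ be given. Put $F=G_\alpha*\langle x_\alpha\mid x_\alpha^2\rangle$ and $\ell=m(m+1)/2=5050$, and let $\mathcal W$ consist of
\[
R_{g,\beta}=\varphi_{\beta\alpha}(g)^{-1}\,w(gx_\beta,gx_\alpha)\qquad(\beta<\alpha,\ 1\ne g\in G_\beta)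
\]
and
\[
Q_t=(tx_\alpha)^{\ell}\qquad(t\in G_\alpha\text{ an involution}).
\]
Unlike in Lemma~\ref{lem:solve}, the element $x_\beta$ now belongs to the old factor $G_\alpha$, so it is absorbed into a syllable and the normal form changes. With $A=gx_\beta g\in G_\alpha$ we have
\[
gx_\beta\,(gx_\alpha)^s=A\,x_\alpha\,(gx_\alpha)^{s-1},\qquad\text{so}\qquad w(gx_\beta,gx_\alpha)=\prod_{s=1}^{m}A\,x_\alpha\,(gx_\alpha)^{s-1}.
\]
Let $h=\varphi_{\beta\alpha}(g)^{-1}A$. Since $g$ and $\varphi_{\beta\alpha}(g)$ lie in $G_\beta$ and $x_\beta$ does not, $A$ and $h$ lie outside $G_\beta$; in particular they differ from $1$ and from $g$. Thus $R_{g,\beta}$ is cyclically reduced, it has $1+2+\dots+m=\ell$ syllables $x_\alpha$, and its length is $L=2\ell=10100=|Q_t|$. Every second syllable of each element of $\mathcal W\cup\mathcal W^{-1}$ is $x_\alpha$, so all information is in the cyclic sequence of $G_\alpha$-syllables. For $R_{g,\beta}$ it is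
\begin{equation}\label{eq:seq}
Y_0\,\rho_0\,Y_1\,\rho_1\,\cdots\,Y_{m-1}\,\rho_{m-1}\;=\;h;\ A,g;\ A,g,g;\ \dots;\ A,\underbrace{g,\dots,g}_{m-1},
\end{equation}
where $Y_0=h$ and $Y_s=A$ for $1\le s\le m-1$ are the \emph{delimiters}, and the \emph{run} $\rho_s$ consists of $s$ copies of $g$. The run lengths are $0,1,\dots,m-1$ in this cyclic order. Only $\rho_0$ is empty, so at most two delimiters occur in succession.

\subsection{Verification of $(\dagger)$}

Take $q=6m+1=601$; then $10(q+1)=6020<L$. A window of length $q$ contains at least $3m$ successive $G_\alpha$-syllables. Let $W,W'\in\mathcal W\cup\mathcal W^{-1}$ share such a window; inverting both if necessary, assume $W\in\mathcal W$.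

\emph{Both are of type $Q^{\pm1}$.} The cyclic sequences of $Q_t$ and $Q_t^{-1}=(x_\alpha t)^\ell$ alternate between $t$ and $x_\alpha$, so two consecutive syllables determine the aligned sequence.

\emph{One is of type $R^{\pm1}$, the other of type $Q^{\pm1}$.} All $G_\alpha$-syllables of $Q_t^{\pm1}$ are equal. In \eqref{eq:seq} the delimiters differ from $g$, so successive equal terms lie in one run or are two delimiters, and there are at most $m-1<3m$ of them. This case does not occur.

\emph{Both are of type $R^{\pm1}$.} Let $W=R_{g,\beta}$ and $W'=R_{g',\beta'}^{\varepsilon}$ with $\varepsilon=\pm1$. Consider $3m$ successive $G_\alpha$-syllables in the window, read in $W$.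

They include three successive terms $g,g,g$. Indeed, a block of \eqref{eq:seq} without three successive terms $g$ contains at most four delimiters, since five would enclose four complete runs and only $\rho_0,\rho_1,\rho_2$ have length below $3$; so such a block has at most $4+5\cdot2=14$ terms. In $W'$ the $G_\alpha$-syllables are $g'^{\,\varepsilon}$ and the $\varepsilon$-th powers of delimiters, which occur at most two in succession. Of three successive terms at least one is therefore $g'^{\,\varepsilon}$, and we conclude $g=g'^{\,\varepsilon}$. Since delimiters of $W$ differ from $g$ and those of $W'$ differ from $g'^{\,\varepsilon}$, the delimiters of $W$ and of $W'$ stand at the same places in the window.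

The $3m$ syllables also include three delimiters, because every run has length at most $m-1$ and $3\bigl((m-1)+1\bigr)=3m$. Three successive delimiters enclose two complete runs, of lengths $s,s'$ say. These are successive run lengths of $W$ read forward, and they are successive run lengths of $R_{g',\beta'}$ read forward if $\varepsilon=1$ and backward if $\varepsilon=-1$. By (O), $\varepsilon=1$ and so $g=g'$. The run length $s$ occurs only once in \eqref{eq:seq}, whose pattern does not depend on $g$ and $\beta$, so the window occupies the same positions in $W$ and $W'$. One of the three delimiters is not $Y_0$, and comparing it gives $gx_\beta g=gx_{\beta'}g$. Hence $x_\beta=x_{\beta'}$ and $\beta=\beta'$. So $W=W'$ and the aligned sequences are identical.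

By Lemma~\ref{lem:sc}, $G_\alpha$ embeds in $G_{\alpha+1}=F/N$, where $N$ is the normal closure of $\mathcal W$, and the image of $x_\alpha$ is an involution outside $G_\alpha$. This completes the construction. Let $G=\bigcup_{\alpha<\kappa}G_\alpha$. It is a union of $\kappa$ groups of order at most $\lambda$ and contains the distinct elements $x_\alpha$, so $|G|=\kappa$.

\subsection{The group is good}

\begin{lemma}\label{lem:instr}
Let $k,u\in G$, let $\Gamma\subseteq G\setminus\{1\}$ be finite, and let $J\subseteq\kappa$ with $|J|=\kappa$. Then there are $\beta<\alpha$ in $J$ such that for all $g\in\Gamma$
\[
w(gx_\beta,gx_\alpha)=\begin{cases}k&\text{if }g\ne u,\\ 1&\text{if }g=u.\end{cases}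
\]
\end{lemma}

\begin{proof}
The finite set $\Gamma\cup\{k,u\}$ lies in $G_\gamma$ for some $\gamma<\kappa$. Removing from $J$ the at most $\lambda$ ordinals below $\gamma$ leaves a set of size $\kappa$. For each remaining $\beta$ choose $\zeta_\beta<\lambda$ with $p_\beta(\zeta_\beta)=(k,u)$. The surjections $p_\beta$ vary with $\beta$, but there are only $\lambda$ possible values of $\zeta_\beta$, so $\zeta_\beta$ equals a constant $\zeta$ on a subset $J'$ of size $\kappa$. By the choice of $e$ there are $\beta<\alpha$ in $J'$ with $e(\beta,\alpha)=\zeta$. The instruction for this pair is $(k,u)$, and for $g\in\Gamma\subseteq G_\beta$ the relator $R_{g,\beta}$ imposed at stage $\alpha$ gives $w(gx_\beta,gx_\alpha)=\varphi_{\beta\alpha}(g)$.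
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
It remains to check (G1) and (G2) for $G$.

(G1) Suppose that $M$ is a normal subgroup with $1\ne M\ne G$. Pick $g_1\in G\setminus M$ and $g_2\in g_1M\setminus\{g_1\}$; both are nontrivial. Lemma~\ref{lem:instr} with $k=g_1$, $u=g_2$, $\Gamma=\{g_1,g_2\}$ and $J=\kappa$ gives $\beta<\alpha$ with $w(g_1x_\beta,g_1x_\alpha)=g_1$ and $w(g_2x_\beta,g_2x_\alpha)=1$. The left-hand sides are congruent modulo $M$, so $g_1\in M$, a contradiction.

(G2) Let $E\subseteq\bigcup_{i\in I}a_iH_i$ with $|I|\le\lambda$ and all $H_i$ proper, and let $t,t'$ be involutions. Choose $\gamma<\kappa$ with $t,t'\in G_\gamma$. For every $\alpha\ge\gamma$ the relators $Q_t$ and $Q_{t'}$ are imposed at stage $\alpha$, so $tx_\alpha$ and $t'x_\alpha$ have finite order. It suffices to find $\alpha\ge\gamma$ with $x_\alpha\notin\bigcup_ia_iH_i$. If there is none, then for some $i\in I$ the set $J=\{\alpha\ge\gamma:x_\alpha\in a_iH_i\}$ has size $\kappa$. The coset $a_iH_i$ then has more than one element, so there is $g\ne1$ with $g^{-1}\in a_iH_i$, that is, $a_iH_i=g^{-1}H_i$. Choose $k\in G\setminus H_i$. Lemma~\ref{lem:instr} with $u=1$ and $\Gamma=\{g\}$ gives $\beta<\alpha$ in $J$ with $w(gx_\beta,gx_\alpha)=k$.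 But $gx_\beta$ and $gx_\alpha$ lie in $H_i$, so $k\in H_i$, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On the abstract group of automorphisms},
\texttt{https://assets.cambridge.org/\allowbreak 97805212/\allowbreak 85148/\allowbreak excerpt/\allowbreak 9780521285148\_excerpt.pdf}.

\bibitem{deGroot}
de Groot, 1959.

\bibitem{Frucht}
Frucht, Canad. J. Math. \textbf{1} (1949).

\bibitem{LS}
Lyndon and Schupp, \emph{Combinatorial Group Theory}.

\bibitem{Sabidussi}
Sabidussi, Monatsh. Math. \textbf{64} (1960).

\bibitem{Tod}
Todor\v{c}evi\'c, \emph{Partitioning pairs of countable ordinals}, Acta Math. \textbf{159} (1987).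

\end{thebibliography}
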